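# An infinite-dimensional compactum of cohomotopical dimension two

## 1. Cohomotopical dimension 2 with covering dimension $\infty$

**Theorem 1.** There is a nonempty compact metric space $X$ with $c\text{-dim}_S X=2$ and $\dim X=\infty$.

Here $\dim$ is covering dimension and $c\text{-dim}_S$ is the cohomotopical dimension: the smallest $n\ge 0$ such that stable cohomotopy $S^m(X,A)$ vanishes for every $m>n$ and every closed $A\subseteq X$. S. Nowak asked in 1986 whether the two dimensions coincide for compact metric spaces. Theorem 1 says that they do not, and that the failure is as large as possible on one side: the covering dimension is infinite, while stable cohomotopy sees nothing above degree $2$. The next theorem says how this example sits among all compacta.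

**Theorem 2.**

1. If $E$ is a connective CW spectrum ($\pi_iE=0$ for $i<0$), then $c\text{-dim}_E X\le c\text{-dim}_S X$ for every compact metric $X$. Hence the $X$ of Theorem 1 satisfies $c\text{-dim}_E X\le 2$ simultaneously for all connective $E$, with equality for $E=S$ and $E=K(\mathbb Z)$.
2. If $X\neq\emptyset$ and $c\text{-dim}_S X\le 1$, then $\dim X=c\text{-dim}_S X$. So the value $2$ in Theorem 1 is least possible.
3. The pairs $(c\text{-dim}_S X,\dim X)$, for $X$ nonempty compact metric, are exactly $(n,n)$ for $n\ge 0$, $(n,\infty)$ for $n\ge 2$, and $(\infty,\infty)$.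

We use the following as known.

* (K1) For every finite-dimensional compact metric space $X$, $c\text{-dim}_{\mathbb Z}X=\dim X$.
* (K2) For every compact metric space $X$, $c\text{-dim}_{\mathbb Z}X\le c\text{-dim}_S X\le\dim X$.

These two facts shape the search for $X$. If $0\le\dim X<\infty$, then $\dim X=c\text{-dim}_{\mathbb Z}X\le c\text{-dim}_SX\le\dim X$, so there is equality. Every counterexample is therefore infinite-dimensional. Conversely, suppose that $c\text{-dim}_SX\le 2$ and that we can show merely $\dim X\ge 3$. If $\dim X$ were finite it would equal $c\text{-dim}_SX\le2$, a contradiction; so $\dim X=\infty$. Hence it is enough to produce a compactum with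

$$c\text{-dim}_S X\le 2\quad\text{and an essential map } X\to S^3. \tag{1}$$

Throughout, *essential* means not homotopic to a constant map. A compactum of dimension $\le2$ is a limit of compact polyhedra of dimension $\le 2$, and by (2) below each of its maps to $S^3$ factors up to homotopy through one of them, so it is null-homotopic. Thus the second half of (1) gives $\dim X\ge3$.

We also use two published theorems.

* Miller (Ann. of Math. 120 (1984), Theorem A): if $G$ is a locally finite group and $T$ a connected finite-dimensional CW complex, then $\mathrm{Map}_*(BG,T)$ is weakly contractible. (A group is locally finite if its finitely generated subgroups are finite. Examples: $\mathbb Z/p^\infty$, and $\Sigma_\infty$, the permutations of $\mathbb N$ that move finitely many points.)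
* Barratt–Priddy–Quillen (Barratt–Priddy, Comment. Math. Helv. 47 (1972)): there is a map $B\Sigma_\infty\to Q_0S^0$ inducing an isomorphism on integral homology. Here $QY=\Omega^\infty\Sigma^\infty Y$, and $Q_0S^0$ is the base point component of $QS^0$.

## 2. Čech-extended cohomology and the dimension it defines

A CW spectrum $E$ determines groups $E^n(P,L)$ for compact polyhedral pairs. For the sphere spectrum $S=\{S^n\ (n\ge0),\text{ a singleton }(n<0)\}$ and $n\ge0$ this is stable cohomotopy, $S^n(P,L)=[P/L,QS^n]_*$, with $P/\emptyset=P_+$. For $K(G)=\{K(G,n)\ (n\ge 0),\text{ a singleton }(n<0)\}$ it is ordinary cohomology.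

**Definition (Čech extension).** If a compact metric pair $(Y,D)$ is the limit of an inverse sequence of compact polyhedral pairs $(P_i,L_i)$, put $E^n(Y,D)=\varinjlim E^n(P_i,L_i)$.

This is independent of the sequence and functorial in $(Y,D)$, because for every compact polyhedral pair $(P,L)$
$$\varinjlim\,[(P_i,L_i),(P,L)]=[(Y,D),(P,L)]. \tag{2}$$
In particular every $\alpha\in E^n(Y,D)$ has the form $h^*\beta$ for a map $h:(Y,D)\to(P,L)$ into a compact polyhedral pair and some $\beta\in E^n(P,L)$.

*Example.* Let $Y$ be the $p$-adic solenoid, the limit of $S^1\leftarrow S^1\leftarrow\cdots$ with all maps of degree $p$. Then $S^1(S^1)=[S^1,QS^1]=\pi_1(QS^1)=\mathbb Z$ (free and based classes agree, since $QS^1$ is a connected $H$-space), a degree $p$ map acts as multiplication by $p$, and $S^1(Y)=\mathbb Z[\tfrac1p]$.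

**Exactness and excision.** Embed a compactum in the Hilbert cube $I^\infty$. For a closed set $Y\subset I^\infty$ let $Y_i$ be (the union of those closed dyadic cubes of side $2^{-i}$ in $I^i$ that meet the projection of $Y$) $\times\prod_{l>i}I$. Then $Y_i$ is a neighborhood of $Y$, $Y_{i+1}\subset Y_i$, $\bigcap_iY_i=Y$, and $D\subset Y$ implies $D_i\subset Y_i$. Up to homotopy $(Y_i,D_i)$ is a compact polyhedral pair, and $E^n(Y,D)=\varinjlim E^n(Y_i,D_i)$. For decreasing sequences of compacta, $\bigcap_i(U_i\cap V_i)=U\cap V$ and $\bigcap_i(U_i\cup V_i)=U\cup V$ when $U=\bigcap_i U_i$ and $V=\bigcap_i V_i$. So finitely many closed sets can be approximated at once, compatibly with finite unions and intersections. Direct limits are exact, so the following pass from polyhedra to compact metric pairs: the long exact sequences of pairs and triples, homotopy invariance, strong excision $E^n(C\cup D,D)=E^n(C,C\cap D)$, and the relative Mayer–Vietoris sequence of $(B_1,B_1\cap D)$ and $(B_2,B_2\cap D)$, with union $(B_1\cup B_2,(B_1\cup B_2)\cap D)$ and intersection $(B_1\cap B_2,B_1\cap B_2\cap D)$.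

**Continuity.** If $(Y,D)=\bigcap_i(Y^i,D^i)$ for decreasing compact pairs, then $E^n(Y,D)=\varinjlim E^n(Y^i,D^i)$. Indeed, a class on $(Y,D)$ lives on some polyhedral neighborhood pair, and that contains $(Y^i,D^i)$ for large $i$; this gives surjectivity. For injectivity, let a class on $(Y^i,D^i)$, represented on a polyhedral neighborhood pair $(W,W')$, restrict to $0$ on $(Y,D)$. The pairs $(W\cap Y_k,W'\cap D_k)$, $k\to\infty$, are polyhedral neighborhood pairs with intersection $(Y,D)$, so the class vanishes on one of them, and that one contains $(Y^l,D^l)$ for large $l$.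

**Definition (generalized cohomological dimension).** For $n\ge0$, $c\text{-dim}_EX\le n$ if and only if $E^{n+k}(X,A)=0$ for all $k\ge1$ and all closed $A\subseteq X$. Then $c\text{-dim}_EX$ is the least such $n$, or $\infty$.

With $E=K(G)$ this is the ordinary cohomological dimension $c\text{-dim}_GX$; with $E=S$ it is the cohomotopical dimension.

*Cubes by hand.* Let $P$ be a compact polyhedron of dimension $n$ and $A\subset P$ closed. Write $A=\bigcap A_i$ with $A_i$ decreasing subpolyhedra. For $m>n$, $S^m(P,A_i)=[P/A_i,QS^m]_*=0$, since $P/A_i$ has cells of dimension $\le n$ apart from the base point, and $QS^m$ is $(m-1)$-connected. By continuity $S^m(P,A)=0$, so $c\text{-dim}_SP\le n$. For the cube, $S^n(I^n,\partial I^n)=\pi_n(QS^n)=\mathbb Z\ne0$ when $n\ge1$. Hence $c\text{-dim}_SI^n=n$ (for $n=0$ the value is $0$ because it is never negative).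

The first values can also be settled for arbitrary compacta.

**Proposition 3.** If $c\text{-dim}_{\mathbb Z}X\le1$, then $\dim X\le1$. Consequently, if $X\ne\emptyset$ and $c\text{-dim}_SX\le1$, then $\dim X=c\text{-dim}_SX$. This is Theorem 2(2).

*Proof.* Let $A\subset X$ be closed. Since $\check H^2(X,A;\mathbb Z)=0$, the map $\check H^1(X)\to\check H^1(A)$ is onto. As $\check H^1(\,\cdot\,;\mathbb Z)=[\,\cdot\,,S^1]$, every map $A\to S^1$ is homotopic to the restriction of a map $X\to S^1$, so by Borsuk's homotopy extension theorem it extends over $X$. By the classical characterization of dimension by maps to spheres, $\dim X\le1$. If $c\text{-dim}_SX\le1$, then $c\text{-dim}_{\mathbb Z}X\le1$ by (K2), so $\dim X$ is finite, and $\dim X=c\text{-dim}_{\mathbb Z}X\le c\text{-dim}_SX\le\dim X$ by (K1) and (K2). $\square$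

The proof worked because $K(\mathbb Z,1)=S^1$ is itself a sphere, so a statement about cohomology is literally a statement about maps to a sphere. In the next degree the representing spaces $K(\mathbb Z,2)$ and $QS^2$ are far from $S^2$, and this is the room in which the counterexample lives.

## 3. Extending maps into $QS^2$ bounds the cohomotopical dimension

We replace "$S^m(X,A)=0$ for all $m\ge3$ and all $A$" by a single extension property, which a construction can arrange.

**Definition ($X\tau K$).** $X\tau K$ means that every map from a closed subset of $X$ to $K$ extends over $X$.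

*Example.* $X\tau S^n$ is the classical criterion for $\dim X\le n$. Thus $I\tau S^1$ holds, and $I\tau S^0$ fails, since a surjection $\{0,1\}\to S^0$ does not extend over the connected set $I$.

The space $QS^2$ is simply connected, with countable homotopy groups $\pi_i(QS^2)=\pi_{i-2}(S)$. So there is a countable simplicial complex $K$ (weak topology) weakly equivalent to $QS^2$. Fix it, and write $K=\bigcup_rK_r$ with $K_1\subset K_2\subset\cdots$ finite subcomplexes containing the base vertex $*$. Compact subsets of $K$ lie in finite subcomplexes, which are ANRs. For compact polyhedral pairs,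
$$S^2(P,L)=[(P,L),(K,*)]. \tag{3}$$

**Proposition 4.** If $X$ is compact metric and $X\tau K$, then $c\text{-dim}_SX\le2$.

There is something to prove even in degree $3$. Extension of maps gives that $S^2(X)\to S^2(A)$ is onto, so $S^3(X,A)\to S^3(X)$ is injective; it does not directly say that $S^3(X)=0$. The remedy is that a class of positive degree vanishes near each point, and surjectivity lets us glue the local vanishing. For $n\ge0$ consider:

> $(P_n)$: for all closed $B\subset X$ and closed $C,D\subset B$, the restriction $S^n(B,D)\to S^n(C,C\cap D)$ is surjective.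

**Step 1: $(P_2)$ holds.** This step converts $X\tau K$ into a relative statement. By excision, $S^2(C,C\cap D)=S^2(C\cup D,D)$. Let $\alpha$ be a class in the latter group. Then $\alpha=h^*\beta$ with $h:(C\cup D,D)\to(P,L)$ a map into a compact polyhedral pair and $\beta\in S^2(P,L)$. By (3), $\beta$ is the class of a map $v:(P,L)\to(K,*)$, whose image lies in some $K_r$. Let $\kappa_r\in S^2(K_r,*)$ be the class of the inclusion $K_r\subset K$. Then $\beta=v^*\kappa_r$, so $\alpha=(vh)^*\kappa_r$.

The map $vh:C\cup D\to K$ sends $D$ to $*$. Since $X\tau K$, it extends over $X$; let $u:B\to K$ be the restriction of the extension. The image of $u$ lies in some $K_{r'}$ with $r'\ge r$, and $u(D)=\{*\}$ if $D\ne\emptyset$, so $u^*\kappa_{r'}\in S^2(B,D)$ is defined. As $\kappa_{r'}$ restricts to $\kappa_r$, the class $u^*\kappa_{r'}$ restricts to $(vh)^*\kappa_r=\alpha$.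

**Step 2: for $n\ge 0$, $(P_n)$ implies $S^{n+1}(B,D)=0$ for all closed $D\subset B\subset X$.** This step is the gluing. Let $\alpha\in S^{n+1}(B,D)$. For $x\in B$ we have $S^{n+1}(\{x\},\{x\}\cap D)=0$: either $x\in D$ and the pair is trivial, or the group is $\pi_{-(n+1)}(S)=0$. By continuity, applied to $(U,U\cap D)$ for closed neighborhoods $U$ shrinking to $x$, some closed neighborhood $U$ of $x$ in $B$ has $\alpha|_{(U,U\cap D)}=0$. Cover $B$ by finitely many such sets $U_1,\dots,U_k$, and put $B_t=U_1\cup\dots\cup U_t$.

We show by induction on $t$ that $\alpha|_{(B_t,B_t\cap D)}=0$; the case $t=1$ is clear. With $C=B_t\cap U_{t+1}$ the sequence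
$$S^n(B_t,B_t\cap D)\oplus S^n(U_{t+1},U_{t+1}\cap D)\to S^n(C,C\cap D)\xrightarrow{\ \delta\ }S^{n+1}(B_{t+1},B_{t+1}\cap D)\to S^{n+1}(B_t,B_t\cap D)\oplus S^{n+1}(U_{t+1},U_{t+1}\cap D)$$
is exact. The restriction of $\alpha$ to $B_{t+1}$ maps to $0$ on the right, so it lies in the image of $\delta$. The first map is onto already on its first summand, by $(P_n)$ for $C,\ B_t\cap D\subset B_t$. So $\delta=0$ and $\alpha|_{B_{t+1}}=0$. For $t=k$ we get $\alpha=0$.

**Step 3: induction on the degree.** If $S^{n+1}$ vanishes on all closed pairs in $X$, then $(P_{n+1})$ holds trivially, as its target groups are zero. Starting from $(P_2)$ we obtain $S^m(X,A)=0$ for all $m\ge3$ and all closed $A\subset X$. $\square$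

## 4. Why a cohomology class cannot detect the essential map

By Proposition 4 and (1), we want a compactum with $X\tau K$ and an essential map to $S^3$. The natural plan is an inverse limit. Start with $P_0=S^3$. Given a polyhedron $P$, a closed $A'\subset P$ and a map $\varphi':A'\to K$ that may not extend, replace $P$ by a polyhedron over $P$ on which the problem becomes solvable, by inserting copies of $K$ as fibers where the extension is missing. Repeat for all extension problems, and take care that the map to $S^3$ stays essential.

To keep control of that map, one would first try to follow a class in a reduced cohomology theory $\tilde h^*$. If $\tilde h^*(K)=0$, then inserting copies of $K$ changes nothing that $h^*$ can see, and a class that is nonzero at the start stays nonzero.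

The plan stops at the hypothesis $\tilde h^*(K)=0$. The unit $S^2\to QS^2=\Omega^\infty\Sigma^\infty S^2$ and the counit $\Sigma^\infty\Omega^\infty\Sigma^\infty S^2\to\Sigma^\infty S^2$ give a composite
$$\Sigma^\infty S^2\to\Sigma^\infty QS^2\to\Sigma^\infty S^2$$
equal to the identity, by the triangle identity of the adjunction. So for every theory $h$ the group $\tilde h^*(S^2)$ is a direct summand of $\tilde h^*(QS^2)$. If $\tilde h^*(QS^2)=0$, the coefficients of $h$ vanish and $h$ sees nothing on finite complexes. No cohomology theory can serve as detector.

The way past this point is to detect with maps into an *unstable* target, a finite complex $T$. What is needed is that $T$ cannot see $K$, i.e. that $\mathrm{Map}_*(K,T)$ is weakly contractible. Miller's theorem supplies statements of this kind for $BG$, and Barratt–Priddy–Quillen tells us that $QS^2$ is, in part, built from $B\Sigma_\infty$.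

**The target.** Fix a prime $p$ and let $T=S^3\cup_pe^4$, triangulated. It is a simply connected finite complex with reduced integral homology $\mathbb Z/p$ in degree $3$. By Serre's theory all $\pi_i(T)$ are finite abelian $p$-groups. By Hurewicz, $\pi_3(T)=\mathbb Z/p$ is generated by the inclusion $g:S^3\to T$, so $g$ is essential. If $gf$ is essential, so is $f$.

Why not $T=S^3$? Finiteness of the groups $\pi_i(T)$ will be used twice, and with $S^3$ the first use already fails. Let $M$ be the telescope of $S^1\to S^1\to\cdots$ with all maps of degree $p$; its reduced mod $p$ homology is zero, and below we need that the target does not see it. By Milnor's sequence $[\Sigma M,S^3]_*$ contains $\lim^1(\mathbb Z\xleftarrow{p}\mathbb Z\xleftarrow{p}\cdots)$. The short exact sequence of towers from this one (by $p^k$ at level $k$) to the constant tower $\mathbb Z$, with quotient tower $\mathbb Z/p^k$, shows that this $\lim^1$ is $\mathbb Z_p/\mathbb Z\ne0$, where $\mathbb Z_p$ denotes the $p$-adic integers. So $S^3$ sees $M$.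

## 5. Spaces that $T$ cannot see

Mapping spaces are formed in compactly generated spaces; loop spaces and homotopy fibers are replaced by CW approximations.

**Definition ($T$-equivalence, $T$-acyclic).** A map $A\to B$ of spaces of CW type is a $T$-equivalence if $\mathrm{Map}(B,T)\to\mathrm{Map}(A,T)$ is a weak equivalence. A connected space $Y$ of CW type is $T$-acyclic if $\mathrm{Map}_*(Y,T)$ is weakly contractible.

*Examples.* $S^2$ is not $T$-acyclic, since $\pi_1\mathrm{Map}_*(S^2,T)=\pi_3(T)=\mathbb Z/p$. By Miller, $B\Sigma_\infty$ and $B(\mathbb Z/p^\infty)$ are $T$-acyclic. A map $S^1\to S^1$ of degree prime to $p$ is a $T$-equivalence by Lemma 5 below.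

For a connected CW complex $Y$ with a vertex as base point, evaluation $\mathrm{Map}(Y,T)\to T$ is a fibration with fiber $\mathrm{Map}_*(Y,T)$, and the constant maps form a section. As $T$ is path connected, the fiber is weakly contractible if and only if evaluation is a weak equivalence, hence if and only if its section is one. So
$$Y\text{ is }T\text{-acyclic}\iff T\to\mathrm{Map}(Y,T)\text{ is a weak equivalence}\iff Y\to *\text{ is a }T\text{-equivalence.} \tag{4}$$
$T$-equivalences satisfy the two-out-of-three property.

**Lemma 5.** A map $A\to B$ of CW complexes inducing an isomorphism on $H_*(\,\cdot\,;\mathbb F_p)$ (for instance, an integral homology isomorphism) is a $T$-equivalence.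

*Proof.* Replacing the map by a cellular one and $B$ by the mapping cylinder, we may assume that $A$ is a subcomplex of $B$. Then $H^*(B,A;\mathbb F_p)=\mathrm{Hom}(H_*(B,A;\mathbb F_p),\mathbb F_p)=0$. A finite abelian $p$-group is an iterated extension of copies of $\mathbb Z/p$, so the long exact coefficient sequences give $H^*(B,A;\pi)=0$ for every finite abelian $p$-group $\pi$.

For $k\ge0$ put $(W,V)=(B\times D^k,\ A\times D^k\cup B\times S^{k-1})$. Then $H^*(W,V;\pi)\cong H^{*-k}(B,A;\pi)=0$. Let $V\to T$ be any map. Since $T$ is simply connected, the obstructions to extending it over $W$ lie in $H^{i+1}(W,V;\pi_iT)=0$. So the extension can be built skeleton by skeleton; at the $(i+1)$-st step the map is altered on $i$-cells only, relative to the $(i-1)$-skeleton. The map on a given skeleton is thus eventually constant, and the construction converges.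

By adjunction, extending $V\to T$ over $W$ is the same as finding a diagonal filler in a commutative square from $S^{k-1}\subset D^k$ to $\mathrm{Map}(B,T)\to\mathrm{Map}(A,T)$. All such squares, $k\ge0$, have fillers, so this map is a weak equivalence. $\square$

**Lemma 6 (Zabrodsky).** Let $E\to B$ be a map of spaces of CW type, with $B$ connected and with homotopy fiber $F$ connected and $T$-acyclic. Then $E\to B$ is a $T$-equivalence.

The idea is that over a simplex $E$ looks like $F$, which $T$ cannot see, and $B$ is assembled from simplices. Simplicial sets make the assembly precise.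

*Proof.* Let $\mathcal T=\mathrm{Sing}\,T$, a Kan complex. For every simplicial set $Y$ we have $\mathrm{map}(Y,\mathcal T)\cong\mathrm{Sing}\,\mathrm{Map}(|Y|,T)$. Let $\hat B=\mathrm{Sing}\,B$, and factor $\mathrm{Sing}\,E\to\hat B$ as a weak equivalence followed by a Kan fibration $\hat E\to\hat B$. Since $|\mathrm{Sing}\,Y|\simeq Y$ for $Y$ of CW type, it suffices that $\mathrm{map}(\hat B,\mathcal T)\to\mathrm{map}(\hat E,\mathcal T)$ be a weak equivalence. For a simplicial set $A$ over $\hat B$ put $E_A=A\times_{\hat B}\hat E$. We show that
$$\theta_A:\mathrm{map}(A,\mathcal T)\to\mathrm{map}(E_A,\mathcal T)$$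
is a weak equivalence for every $A\to\hat B$; then we take $A=\hat B$.

**Step 1: $A=\Delta^k$.** This is where the hypothesis on $F$ enters. Let $b$ be a vertex of $\Delta^k$ and $F_b$ the fiber over $b$. Since $E_{\Delta^k}\to\Delta^k$ is a Kan fibration and $\{b\}\to\Delta^k$ is a weak equivalence, $F_b\to E_{\Delta^k}$ is a weak equivalence. Moreover $|F_b|\simeq F$, because $\hat B$ is connected and $F_b$ is a fiber of $\hat E\to\hat B$. The composite
$$\mathrm{map}(\Delta^k,\mathcal T)\xrightarrow{\ \theta\ }\mathrm{map}(E_{\Delta^k},\mathcal T)\to\mathrm{map}(F_b,\mathcal T)$$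
is restriction along $F_b\to\{b\}\to\Delta^k$, so it equals $\mathrm{map}(\Delta^k,\mathcal T)\to\mathcal T\to\mathrm{map}(F_b,\mathcal T)$. Here the first map is a weak equivalence because $\{b\}\to\Delta^k$ is one, and the second by (4) because $F$ is $T$-acyclic. The map $\mathrm{map}(E_{\Delta^k},\mathcal T)\to\mathrm{map}(F_b,\mathcal T)$ is also a weak equivalence. So $\theta_{\Delta^k}$ is one.

**Step 2: $\dim A=k<\infty$.** This step assembles finite-dimensional bases, by induction on $k$. If $k=0$, then $A$ is a coproduct of copies of $\Delta^0$ and $\theta_A$ is a product of weak equivalences of Kan complexes, hence a weak equivalence. If $k\ge1$, then $A$ is the pushout of $\mathrm{sk}_{k-1}A\leftarrow\coprod\partial\Delta^k\to\coprod\Delta^k$, over the nondegenerate $k$-simplices. Base change along $\hat E\to\hat B$ preserves colimits and monomorphisms, so $E_A$ is the corresponding pushout of $E_{\mathrm{sk}_{k-1}A}\leftarrow E_{\coprod\partial\Delta^k}\to E_{\coprod\Delta^k}$. Both $\mathrm{map}(-,\mathcal T)$ and $\mathrm{map}(E_{(-)},\mathcal T)$ turn the pushout into a pullback of Kan complexes along a Kan fibration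 (restriction along a monomorphism into the Kan complex $\mathcal T$). The maps $\theta$ for $\mathrm{sk}_{k-1}A$ and $\coprod\partial\Delta^k$ are weak equivalences by induction. The one for $\coprod\Delta^k$ is a product of weak equivalences of Kan complexes, by Step 1. A map of such pullback diagrams that is a weak equivalence at the three corners induces a weak equivalence of pullbacks. Hence $\theta_A$ is a weak equivalence.

**Step 3: general $A$.** This step passes to infinite dimension. Since $A=\bigcup_k\mathrm{sk}_kA$, the map $\theta_A$ is the limit of the weak equivalences $\theta_{\mathrm{sk}_kA}$ between towers of Kan fibrations of Kan complexes. So it is a weak equivalence. $\square$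

## 6. $QS^2$ is $T$-acyclic

**Proposition 7.** $QS^2$ is $T$-acyclic. Hence $K$ is $T$-acyclic.

Compare this with the fact that $S^2$ is not: stabilizing makes the space invisible to $T$.

*Proof.* Let $F_n$ be the homotopy fiber of $QS^n\to K(\mathbb Z,n)$, the map induced by the unit $S\to K(\mathbb Z)$. Since these are the maps in the infinite loop structures, $F_n\simeq\Omega F_{n+1}$. As $\pi_i(QS^n)=\pi_{i-n}(S)$ and the map is an isomorphism on $\pi_n$, the space $F_n$ is $n$-connected. For $n=0$ the map is $QS^0\to\mathbb Z$, so $F_0=Q_0S^0$.

**Step 1: $F_0$ is $T$-acyclic.** This is the only place where Barratt–Priddy–Quillen is used. Their map $B\Sigma_\infty\to Q_0S^0$ is an integral homology isomorphism, hence a $T$-equivalence by Lemma 5. Since $\Sigma_\infty$ is locally finite, $B\Sigma_\infty\to *$ is a $T$-equivalence by Miller and (4). By two-out-of-three so is $Q_0S^0\to *$.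

**Step 2: if $F_n$ is $T$-acyclic, so is $F_{n+1}$.** This step deloops. The map $*\to F_{n+1}$ has homotopy fiber $\Omega F_{n+1}\simeq F_n$, which is connected and $T$-acyclic, and $F_{n+1}$ is connected. By Lemma 6, $*\to F_{n+1}$ is a $T$-equivalence. The composite $*\to F_{n+1}\to *$ is the identity, so $F_{n+1}\to *$ is a $T$-equivalence. Applying this twice, $F_2$ is $T$-acyclic.

**Step 3: $K(\mathbb Z,2)$ is $T$-acyclic.** This step handles the base of $QS^2\to K(\mathbb Z,2)$. The sequence $0\to\mathbb Z\to\mathbb Z[\frac1p]\to\mathbb Z/p^\infty\to0$ gives a fibration sequence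
$$K(\mathbb Z[\tfrac1p],1)\to K(\mathbb Z/p^\infty,1)\to K(\mathbb Z,2).$$
Its fiber is the telescope $M$ of degree $p$ maps $S^1\to S^1$. The reduced mod $p$ homology of $M$ is the direct limit of copies of $\mathbb F_p$ under multiplication by $p=0$, so it is trivial, and $M$ is $T$-acyclic by Lemma 5 applied to $M\to *$. By Lemma 6, $K(\mathbb Z/p^\infty,1)\to K(\mathbb Z,2)$ is a $T$-equivalence. Since $\mathbb Z/p^\infty$ is locally finite, $K(\mathbb Z/p^\infty,1)=B(\mathbb Z/p^\infty)$ is $T$-acyclic by Miller. By two-out-of-three, $K(\mathbb Z,2)$ is $T$-acyclic.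

**Step 4: conclusion.** The map $QS^2\to K(\mathbb Z,2)$ has homotopy fiber $F_2$, connected and $T$-acyclic, so it is a $T$-equivalence by Lemma 6. With Step 3, $QS^2\to *$ is a $T$-equivalence. $\square$

## 7. Solving one extension problem without losing the map to $T$

**Lemma 8.** Let $P$ be a compact polyhedron, $h:P\to T$ an essential map, $A'\subset P$ a subpolyhedron and $\varphi':A'\to K$ a map. There are a compact polyhedron $P^+$, a PL surjection $q:P^+\to P$, a map $s:P^+\to K$, and a map $\psi:A'\to K$ homotopic to $\varphi'$, such that $hq:P^+\to T$ is essential and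
$$q(z)\in A'\ \Longrightarrow\ s(z)=\psi(q(z)). \tag{5}$$

So after pulling back to $P^+$, the map $s$ extends $\psi q$ from $q^{-1}(A')$ to all of $P^+$.

*Picture.* Let $P$ be the unit ball $D^3$, $A'=S^2$ and $\varphi':S^2\to K$ a generator of $\pi_2(K)=\mathbb Z$; it does not extend over $D^3$. Use $\psi(x)=\varphi'(x/|x|)$ on the collar $N=\{|x|\ge\frac12\}$. Over the inner ball $B=\{|x|\le\frac12\}$ put the product $B\times K$, and glue $c\in C=\{|c|=\frac12\}$ to $(c,\psi(c))$. The result $Z=N\cup_C(B\times K)$ carries a map to $K$: use $\psi$ on $N$ and the projection on $B\times K$. Here $Z\simeq B\times K\simeq K$, and $q:Z\to P$ is, up to homotopy, $K\to *$. It is a $T$-equivalence because $K$ is $T$-acyclic. (This $P$ has no essential map to $T$; the picture only shows the gluing.)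

*Proof.*

**Step 1: the space $Z$.** This step builds a space over $P$, not yet compact, on which the problem is solved. The map $\varphi'$ lands in a finite subcomplex, an ANR, so it extends into that subcomplex over a polyhedral neighborhood $N$ of $A'$ with $A'\subset\mathrm{int}\,N$ (and $N=\emptyset$ if $A'=\emptyset$). Simplicial approximation gives a PL map $\psi:N\to K$ into a finite subcomplex, homotopic to this extension; so $\psi|_{A'}\simeq\varphi'$. Let $B=\overline{P\setminus N}$ and $C=B\cap N$. These are polyhedra, and $B\cap A'=\emptyset$ since $B=P\setminus\mathrm{int}\,N$. Choose $r_0$ with $\psi(N)\subset K_{r_0}$, and for $r\ge r_0$ put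
$$Z_r=\{(x,\psi(x)):x\in N\}\cup(B\times K_r)\subset P\times K_r,\qquad Z=\varinjlim Z_r=N\cup_C(B\times K),$$
where $C\to B\times K$ is $c\mapsto(c,\psi(c))$. Each $Z_r$ is a compact polyhedron and a subpolyhedron of $Z_{r+1}$. Let $q:Z\to P$ and $s:Z\to K$ be the projections. The restriction $q|_{Z_r}$ is PL, and it is surjective as $K_r\ne\emptyset$. If $q(z)\in A'$, then $q(z)\notin B$, so $z$ lies on the graph of $\psi$ and $s(z)=\psi(q(z))$. This is (5).

**Step 2: $q^*:\mathrm{Map}(P,T)\to\mathrm{Map}(Z,T)$ is a weak equivalence.** This step says that $T$ does not notice the inserted copies of $K$. Since $P=N\cup_CB$ and $Z=N\cup_C(B\times K)$ are pushouts,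
$$\mathrm{Map}(P,T)=\mathrm{Map}(N,T)\times_{\mathrm{Map}(C,T)}\mathrm{Map}(B,T),\qquad\mathrm{Map}(Z,T)=\mathrm{Map}(N,T)\times_{\mathrm{Map}(C,T)}\mathrm{Map}(B\times K,T).$$
Under these identifications $q^*$ is the identity on the first factor and composition with the projection $B\times K\to B$ on the second. The latter map
$$\mathrm{Map}(B,T)\to\mathrm{Map}(B\times K,T)=\mathrm{Map}(B,\mathrm{Map}(K,T))$$
is compatible with the maps to $\mathrm{Map}(C,T)$, because the composite $C\to B\times K\to B$ is the inclusion. It is a weak equivalence, since $T\to\mathrm{Map}(K,T)$ is one by Proposition 7 and (4), and $B$ is a finite complex. Finally, $\mathrm{Map}(N,T)\to\mathrm{Map}(C,T)$ is a fibration, as $C\subset N$ is a subpolyhedron, and pulling back along a fibration preserves weak equivalences over $\mathrm{Map}(C,T)$.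

**Step 3: $hq:Z\to T$ is essential.** By Step 2, $\pi_0\mathrm{Map}(P,T)\to\pi_0\mathrm{Map}(Z,T)$ is injective. It sends the class of constants to the class of constants. As $h$ is essential, so is $hq$.

**Step 4: for some $r\ge r_0$, $hq|_{Z_r}$ is essential.** This step recovers compactness, and is the second use of the finiteness of $\pi_i(T)$. Choose base points in $Z_{r_0}$ and $T$ such that $hq$ is pointed. Since $T$ is simply connected, pointed and free null-homotopy agree. Suppose all $hq|_{Z_r}$ were null-homotopic. The inclusions $Z_r\subset Z_{r+1}$ are cofibrations, so Milnor's sequence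
$$*\to\textstyle\lim^1_r[\Sigma Z_r,T]_*\to[Z,T]_*\to\lim_r[Z_r,T]_*\to *$$
is exact, and the class of $hq$ lies in the image of $\lim^1$. The groups $[\Sigma Z_r,T]_*$ are finite: $\Sigma Z_r$ is a finite complex, and attaching an $n$-cell multiplies the number of classes by at most the order of $\pi_n(T)$, since the classes extending a given one form an orbit of $\pi_n(T)$ (or the empty set). For a tower of finite groups $\lim^1$ is trivial. So $hq$ is null-homotopic, contradicting Step 3.

Put $P^+=Z_r$ with this $r$, with the restrictions of $q$ and $s$ to $Z_r$ and of $\psi$ to $A'$. $\square$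

## 8. The inverse limit

**Proposition 9.** There are a compact metric space $X$ with $X\tau K$ and a map $f:X\to S^3$ such that $gf:X\to T$ is essential.

*Proof.*

**Step 1: the sequence.** This step arranges that every extension problem on every stage is eventually solved. Start with $P_0=S^3$, triangulated, and $h_0=g$. For each constructed $P_j$ fix a countable list of all pairs $(A,\varphi)$, where $A$ is a subcomplex of an iterated barycentric subdivision of a fixed triangulation of $P_j$, and $\varphi:A\to K$ runs over representatives of $[A,K]$. This set is countable: each map lands in a finite subcomplex, and by simplicial approximation $[A,K_r]$ is countable. By bookkeeping, at stage $i$ we treat one listed pair $(A,\varphi)$ on some $P_j$, $j\le i$, so that every listed pair on every $P_j$ is eventually treated. (Take a surjection $i\mapsto(j,k)$ onto pairs of natural numbers with $j\le i$, and treat the $k$-th pair on $P_j$; the lists are written as infinite sequences, with repetitions if necessary.)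

Let $p^i_j:P_i\to P_j$ be the PL bonding map. Apply Lemma 8 to
$$P=P_i,\quad h=h_i=g\,p^i_0,\quad A'=(p^i_j)^{-1}(A),\quad\varphi'=\varphi\,p^i_j|_{A'},$$
and put $P_{i+1}=P^+$, $p^{i+1}_i=q$. All bonding maps are PL surjections, and all $g\,p^i_0:P_i\to T$ are essential. Let $X=\varprojlim P_i$ with projections $p_i:X\to P_i$, which are surjective since the $P_i$ are compact and the bonding maps are onto. Put $f=p_0:X\to S^3$.

**Step 2: the stages as approximations inside one convex space.** This step provides the device for comparing $X$ with $P_j$. Embed $P_i$ in its convex hull $Q_i$ in a Euclidean space, so that $X\subset\prod P_i\subset Q=\prod Q_i$. Give $Q$ the metric $d(x,y)=\sum_ic_i|x_i-y_i|$ with $c_i=2^{-i}/(1+\mathrm{diam}\,Q_i)$. It induces the product topology, and its balls are convex. With fixed $b_i\in P_i$ let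
$$\iota_j:P_j\to Q,\qquad\iota_j(y)=(p^j_0(y),\dots,p^j_{j-1}(y),y,b_{j+1},b_{j+2},\dots).$$
For $x\in X$ the points $x$ and $\iota_jp_j(x)$ agree in the coordinates $0,\dots,j$. Hence
$$\sup_{x\in X}d(x,\iota_jp_j(x))\le\sum_{i>j}2^{-i}\to0\quad(j\to\infty). \tag{6}$$

**Step 3: $gf$ is essential.** This step pushes a null-homotopy on $X$ back to a finite stage. Suppose $H:X\times I\to T$ is a homotopy from $gf$ to a constant $t_0$. Let $Q'=P_0\times\prod_{i\ge1}Q_i$, so $X\subset Q'$. On the closed set $X\times I\cup Q'\times\{0,1\}$ define a map to $T$ by $H$ on $X\times I$, by $(y,0)\mapsto g(y_0)$, and by $(y,1)\mapsto t_0$. The definitions agree on overlaps, since $H(x,0)=gf(x)=g(x_0)$. As $T$ is an ANR, the map extends to a neighborhood in $Q'\times I$, and by compactness of $I$ and $X$ that neighborhood contains $V\times I$ for some neighborhood $V$ of $X$ in $Q'$. Since $p_i$ is surjective, $\iota_i(P_i)=\iota_ip_i(X)$, and this lies in $V$ for large $i$ by (6). Composing with $\iota_i\times\mathrm{id}$ gives a homotopy on $P_i$ from $g\,p^i_0$ to a constant, a contradiction.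

**Step 4: every extension problem on $X$ comes from a listed one.** Let $A_0\subset X$ be closed and $\varphi_0:A_0\to K$; we may assume $A_0\ne\emptyset$. The image lies in a finite subcomplex, an ANR, so $\varphi_0$ extends to $\tilde\varphi:U\to K$ with $U\supset A_0$ open in $Q$ and with image in that subcomplex. Some $\varepsilon$-neighborhood of $A_0$ lies in $U$. By (6) and convexity of balls, for large $j$ the segment from $x$ to $\iota_jp_j(x)$ lies in $U$ for all $x\in A_0$. So
$$\varphi_0\simeq\tilde\varphi\,\iota_jp_j|_{A_0}.$$
The compact set $p_j(A_0)$ lies in the open set $\iota_j^{-1}(U)\subset P_j$. Let $A$ be the union of the simplices that meet $p_j(A_0)$ in a sufficiently fine iterated barycentric subdivision, so that $p_j(A_0)\subset A\subset\iota_j^{-1}(U)$. Choose a listed $\varphi\simeq\tilde\varphi\,\iota_j|_A$. Then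
$$\varphi_0\simeq\varphi\,p_j|_{A_0}. \tag{7}$$

**Step 5: $X\tau K$.** This step uses the stage at which $(A,\varphi)$ was treated, say stage $i\ge j$. Let $\sigma:X\xrightarrow{p_{i+1}}P_{i+1}\xrightarrow{\,s\,}K$. If $x\in A_0$, then $p^i_jp_i(x)=p_j(x)\in A$, so $p_i(x)\in A'$. Now apply (5) to $z=p_{i+1}(x)$, for which $q(z)=p_i(x)$: we get $\sigma(x)=\psi(p_i(x))$. Hence, using $\psi\simeq\varphi'=\varphi\,p^i_j|_{A'}$ and (7),
$$\sigma|_{A_0}=\psi\,p_i|_{A_0}\simeq\varphi\,p^i_jp_i|_{A_0}=\varphi\,p_j|_{A_0}\simeq\varphi_0.$$
The images of $\sigma$ and of the homotopies are compact, so all lie in one finite subcomplex, an ANR. By Borsuk's homotopy extension theorem $\varphi_0$ extends over $X$, because $\sigma|_{A_0}$ does. $\square$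

## 9. Proof of Theorem 1

Let $X$ and $f$ be as in Proposition 9. Since $X\tau K$, Proposition 4 gives $c\text{-dim}_SX\le2$. Since $gf$ is essential, so is $f:X\to S^3$. Hence $X\ne\emptyset$ and, as explained after (1), $\dim X\ge3$. If $\dim X$ were finite, then (K1) and (K2) would give $\dim X=c\text{-dim}_{\mathbb Z}X\le c\text{-dim}_SX\le2$, a contradiction. So $\dim X=\infty$. If $c\text{-dim}_SX\le1$, then Proposition 3 would give $\dim X\le1$, again a contradiction. So $c\text{-dim}_SX=2$. $\blacksquare$

## 10. Connective spectra and the list of possible pairs: proof of Theorem 2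

Part (2) is Proposition 3.

**Proof of (1).** We build $E$ from cells of dimension $\ge 0$, each of which contributes stable cohomotopy in a degree that already vanishes. If $c\text{-dim}_SX=\infty$ there is nothing to show. Let $c\text{-dim}_SX\le n<\infty$, $m\ge n+1$, and $A\subset X$ closed. Replacing the connective $E$ by an equivalent spectrum, which does not change $E^*$, we may assume that $E$ has cells only in dimensions $\ge0$.

*Reduction to finite $E$.* For compact polyhedral pairs, $E^m(P,L)=\varinjlim_\alpha E_\alpha^m(P,L)$ over the finite subspectra $E_\alpha\subset E$. Direct limits commute, so the same holds for compact metric pairs. So it suffices to show $E^m(X,A)=0$ for finite $E$ with cells in dimensions $\ge0$.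

*Induction on the number of cells.* For no cells the group is $0$. Otherwise, removing a top-dimensional cell gives a cofiber sequence $E'\to E\to\Sigma^jS$ with $j\ge0$. It yields an exact sequence
$$E'^m(X,A)\to E^m(X,A)\to S^{m+j}(X,A),$$
where exactness passes from polyhedral pairs to the direct limit. The left term is $0$ by induction. The right term is $0$ because $m+j\ge n+1$. So $E^m(X,A)=0$ for all $m\ge n+1$, that is, $c\text{-dim}_EX\le n$.

For the $X$ of Theorem 1 this gives $c\text{-dim}_EX\le2$ for all connective $E$ at once. Equality for $E=S$ is part of Theorem 1. Equality for $E=K(\mathbb Z)$ holds because $c\text{-dim}_{\mathbb Z}X\le1$ would imply $\dim X\le1$ by Proposition 3.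

**Proof of (3).** *No other pairs occur.* If $\dim X=n<\infty$, then (K1) and (K2) give $c\text{-dim}_SX=n$. If $\dim X=\infty$, then $c\text{-dim}_SX\ge2$ by (2), possibly $\infty$.

*All listed pairs occur.*

* $(n,n)$ is realized by $I^n$.
* $(n,\infty)$ with $n\ge2$ is realized by $X\sqcup I^n$, with $X$ from Theorem 1. The cohomology of a disjoint union is a direct sum, so $c\text{-dim}_S(X\sqcup I^n)=\max(2,n)=n$, and the covering dimension is $\infty$.
* $(\infty,\infty)$ is realized by the Hilbert cube $I^\infty$. For closed $D\subset B\subset Y$ the exact sequence of the triple contains $S^m(Y,D)\to S^m(B,D)\to S^{m+1}(Y,B)$. If $m>c\text{-dim}_SY$, both outer groups vanish, hence so does the middle one. So $c\text{-dim}_SB\le c\text{-dim}_SY$. Since $I^\infty$ contains every $I^n$, we get $c\text{-dim}_SI^\infty\ge n$ for all $n$, and $c\text{-dim}_SI^\infty=\infty$. By (K2) also $\dim I^\infty=\infty$. $\blacksquare$
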